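\title{The number of triangular embeddings of complete graphs}

\begin{abstract}
We prove that for all large $n\equiv 0,1\pmod 3$ the complete graph $K_n$ has at least $(cn/\log n)^{n^2/3}$ distinct triangular embeddings in nonorientable surfaces, where $c>0$ is an absolute constant. Together with the known upper bound this shows that the number of triangular embeddings of $K_n$ is $n^{n^2/3+o(n^2)}$, as conjectured. The embeddings are obtained from one embedding of $K_q$, with $q$ a prime of order $\log n$, by replacing vertices with large sets and faces with Latin squares. Most of the Latin squares are arbitrary. The others carry local switches, each of which can change the cycle structure of the triangles around one vertex only, and for most choices of the arbitrary squares these switches repair every vertex.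
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K_n$ be the complete graph on $\{1,\dots,n\}$. A \emph{triangular embedding} of $K_n$ is an embedding of $K_n$ in a closed surface, orientable or not, in which every face is an open disc bounded by a $3$-cycle of $K_n$. Two triangular embeddings are \emph{distinct} if their sets of face triangles differ; isomorphic embeddings are not identified. Every edge lies on two faces and every face has three edges, so there are $n(n-1)/3$ faces, and a triangular embedding can exist only if $n\equiv0,1\pmod3$. We ask how many there are.

The question is combinatorial. A \emph{triple system} on a set $V$ is a multiset of $3$-element subsets (\emph{triples}) of $V$. It is \emph{twofold} if every pair of points is \emph{covered} exactly twice, that is, lies in exactly two of its triples, counted with multiplicity. It is \emph{simple} if no triple is repeated. The \emph{link} of a point $x$ is the multigraph on $V\setminus\{x\}$ with one edge $yz$ for each triple $xyz$. The degree of $y$ in the link of $x$ is the number of times that $xy$ is covered, so in a twofold system every link is $2$-regular: it is a disjoint union of cycles,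 where two parallel edges (a \emph{digon}) count as a cycle of length $2$. The faces of a triangular embedding form a twofold triple system, and since the faces at a vertex $x$ fill a disc around $x$, every link is a single cycle. Conversely, let $|V|=n\ge4$ and take a twofold system in which every link is a single cycle, necessarily of length $n-1\ge3$. It is simple, because a repeated triple produces a digon. Glue its triangles along common edges. Each edge lies on two triangles and each vertex has a neighborhood that is the cone over a cycle, so the result is a closed surface in which $K_n$ is triangularly embedded. From now on a \emph{triangular embedding} on $V$ means a twofold triple system on $V$ all of whose links are single cycles.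

For $n=4$ the four triples form the only triangular embedding, the tetrahedron. For $n=7$ take $V=\mathbb Z_7$ and the triples $\{i,i+1,i+3\}$ and $\{i,i+2,i+3\}$. Each family covers every pair once, and the link of $0$ is the cycle $1\,3\,2\,6\,4\,5$; by translation all links are $6$-cycles and we have an embedding. If instead the first family is taken twice, the system is still twofold, but each link consists of three digons. So the condition on links is a real restriction.

How restrictive is it? A simple twofold system is a set of $k=n(n-1)/3$ triples out of $N=\binom n3$, and $\binom Nk\le(eN/k)^k$ with $N/k=(n-2)/2$ bounds the number of such systems by $(en/2)^{n^2/3}$. It is known that the number of simple twofold triple systems of order $n$ is in fact at most $(e^{-1/2}n)^{n^2/3}$, and so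
\begin{equation}\label{eq:upper}
\#\{\text{triangular embeddings of }K_n\}\le (e^{-1/2}n)^{n^2/3}\qquad(n\ge4).
\end{equation}
On the other hand, $n-1$ vertices carry $(n-2)!/2$ Hamilton cycles and at most $(n-1)!$ multigraphs that are $2$-regular, since orienting the cycles of such a multigraph gives a permutation that determines it. If the $n$ links of a twofold system behaved like independent uniform $2$-regular multigraphs, they would all be single cycles with probability at least $(2n)^{-n}=n^{-o(n^2)}$. One therefore expects the link condition to be invisible in the exponent. The following conjecture is posed in \cite[Conjecture~3]{tri}.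

\begin{quote}
\emph{The number of distinct triangular embeddings of $K_n$ is $n^{n^2/3+o(n^2)}$ as $n\to\infty$ through the values $n\equiv0,1\pmod3$.}
\end{quote}

We prove it. All logarithms are natural.

\begin{theorem}\label{thm:main}
There is an absolute constant $c>0$ such that for all sufficiently large $n\equiv0,1\pmod3$ there are at least $(cn/\log n)^{n^2/3}$ distinct triangular embeddings of $K_n$ in nonorientable surfaces.
\end{theorem}

\begin{corollary}\label{cor:main}
As $n\to\infty$ through the values $n\equiv0,1\pmod3$, the number of distinct triangular embeddings of $K_n$ is $n^{n^2/3+o(n^2)}$, where the term $o(n^2)$ is $O(n^2\log\log n/\log n)$.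
\end{corollary}

\begin{proof}
The lower bound of Theorem~\ref{thm:main} equals $n^{n^2/3-(n^2/3)(\log\log n-\log c)/\log n}$, and the upper bound \eqref{eq:upper} is at most $n^{n^2/3}$.
\end{proof}

Both bounds apply to the nonorientable embeddings alone as well as to all embeddings. An isomorphism class contains at most $n!=n^{o(n^2)}$ embeddings, so the asymptotics $n^{n^2/3+o(n^2)}$ also hold for the number of isomorphism classes. We make no claim about orientable embeddings: the local switch on which the proof rests contains a M\"obius band.

The proof uses four published results.
\begin{itemize}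
\item[(W)] \emph{Weil's bound.} Let $\chi$ be a multiplicative character of $\mathbb F_q$ of order $d>1$, with $\chi(0)=0$. If $f\in\mathbb F_q[X]$ has $r$ distinct roots in the algebraic closure and is not a constant times a $d$-th power, then $|\sum_{s\in\mathbb F_q}\chi(f(s))|\le(r-1)\sqrt q$.
\item[(PN)] \emph{The prime number theorem in arithmetic progressions.} We need only the consequence that for all large $x$ the interval $[x,2x]$ contains a prime $q\equiv25\pmod{48}$.
\item[(TD)] \emph{Triangle decompositions} (Barber, K\"uhn, Lo and Osthus \cite{BKLO}, combined with Dross \cite{Dross}). For all large $m$, every simple graph $G$ on $m$ vertices with all degrees even, $3\mid|E(G)|$ and minimum degree at least $0.99m$ has a partition of its edge set into triangles.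
\item[(LS)] \emph{Latin squares} \cite[Theorem~17.2]{vLW}, from Egorychev--Falikman. The number $L(m)$ of Latin squares of order $m$ is at least $(m!)^{2m}/m^{m^2}$. As $m!\ge(m/e)^m$, this gives $\log L(m)\ge m^2(\log m-2)$.
\end{itemize}

\section{Blowing up an embedding}\label{sec:blowup}

Let $W_p,W_{p'},W_{p''}$ be disjoint sets of size $m$, called \emph{fibers}. A \emph{transversal design} on $f=\{p,p',p''\}$ is a set of $m^2$ triples, each with one point in each fiber, that covers every pair of points from different fibers exactly once. Reading the three fibers as rows, columns and symbols identifies the transversal designs on $f$ with the Latin squares of order $m$. For a point $x\in W_p$, the $m$ triples through $x$ match $W_{p'}$ with $W_{p''}$: the design contributes a bijection $W_{p'}\to W_{p''}$ to the link of $x$.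

Take a triangular embedding $\mathcal F$ of $K_q$, replace each vertex $p$ by a fiber $W_p$ and each face by an arbitrary transversal design. Every pair of points from different fibers is then covered twice. There are $q(q-1)/3$ faces, so with $n=qm$ the number of choices is $L(m)^{q(q-1)/3}\ge(m/e^2)^{(1-1/q)n^2/3}$. If $q\to\infty$ slowly, this is $n^{n^2/3-o(n^2)}$. All of our count comes from this source. The links, however, are wrong.

\begin{example}\label{ex:tetra}
Let $\mathcal F$ be the tetrahedron on $\{p,a,b,c\}$, let $m=3$, identify each fiber with $\mathbb Z_3$, and put on each face the design of all triples with coordinate sum $0$. Write $y_a$ for the point of $W_a$ with coordinate $y$. In the link of $0_p$ each of the faces $pab$, $pbc$, $pca$ contributes the bijection $y\mapsto-y$. Starting from $y_a$ we pass $(-y)_b$ and $y_c$ and return to $W_a$ at $(-y)_a$. The link therefore consists of the triangle $0_a0_b0_c$ and the hexagon $1_a2_b1_c2_a1_b2_c$.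
\end{example}

In general the link of $x\in W_p$ winds around the link of $p$, and its cycles correspond to the cycles of the permutation obtained by composing the bijections once around $p$. For random Latin squares this permutation is uniform, hence a single cycle with probability $1/m$. These events, one for each of the $n$ points, are dependent, and we do not try to make them hold simultaneously. Instead we repair the links afterwards. The proof has the following parts.

\begin{itemize}
\item \emph{A switch that acts at one vertex} (Section~\ref{sec:gadget}). Any exchange of triples that merges two cycles in one link also alters other links. We describe seven triples, a \emph{gadget}, four of which can be exchanged so that only one link can change its cycle structure.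
\item \emph{A coarse embedding with gadgets at every vertex} (Section~\ref{sec:coarse}). We construct $\mathcal F$ on $\mathbb F_q$ with three gadgets at each vertex. They occupy only $O(q)$ of the roughly $q^2/3$ faces. On these faces we use linear Latin squares, which lift each gadget to $m^2$ gadgets; all other squares stay free.
\item \emph{Completion to a twofold system on $n$ points} (Section~\ref{sec:base}). The pairs inside fibers are not yet covered, and $n$ need not be a multiple of $m$. We delete one vertex $\infty$ of $\mathcal F$ and use the pairs that its faces would have covered to solve both problems.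
\item \emph{Connectivity and repair} (Sections~\ref{sec:random} and \ref{sec:flip}). For at least half of all choices of the free squares the gadgets at each point reach all cycles of its link, and flipping them one at a time merges the cycles.
\end{itemize}
Section~\ref{sec:count} chooses the parameters and counts.

\section{The gadget}\label{sec:gadget}

All changes of links in this paper are of one kind.

\begin{lemma}\label{lem:switch}
Let $\Gamma$ be a $2$-regular multigraph and let $ab$, $cd$ be edges of $\Gamma$ on four distinct vertices. Delete them, and add the edge $ac$ and a path from $b$ to $d$ whose inner vertices, if any, are new.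
\begin{itemize}
\item[(i)] If $ab$ and $cd$ lie on different cycles, these two cycles are replaced by one cycle through all their vertices and the new vertices.
\item[(ii)] If $\Gamma$ contains a path $a,b,\dots,c,d$ with first edge $ab$ and last edge $cd$, this path is replaced by the path $a,c,\dots,b,\dots,d$, which runs through the part from $b$ to $c$ backwards and then through the new vertices. The cycle containing it stays one cycle, enlarged by the new vertices.
\end{itemize}
In both cases all other cycles are unchanged.
\end{lemma}

\begin{proof}
In (i), deleting the edges leaves a path from $a$ to $b$ and a path from $c$ to $d$, and the additions join them at both ends. In (ii), the old and the new path have the same ends, and the new one contains all vertices of the old one.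
\end{proof}

In the remaining case the two edges lie on one cycle in the order $a,b,\dots,d,c$, and the switch splits the cycle. This is the case to be avoided.

Consider an octahedron with opposite vertices $v,4$ and $0,3$ and $1,2$. Its eight faces are colored alternately:
\[
\text{black: } v01,\ v23,\ 024,\ 134;\qquad\text{white: } v13,\ v02,\ 014,\ 234 .
\]
Each color class covers the twelve pairs $v0,v1,v2,v3,01,23,02,24,04,13,34,14$ once. So in a twofold system one class can be exchanged for the other, and this performs a switch of two edges in each of the six links. We want case (i) at $v$ and case (ii) at the other five vertices, whatever the rest of the system is. At vertex $0$, for instance, the black triples give the edges $v1$ and $24$, the white ones $v2$ and $14$. Case (ii) is forced if the link of $0$ contains a path from $1$ to $2$, such as $1\,3\,2$, which comes from the triples $013$ and $023$. These two triples and one more, $124$, serve all five vertices.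

\begin{definition}
A \emph{gadget} with \emph{active vertex} $v$ consists of six distinct points labeled $v,0,1,2,3,4$ and the seven triples
\[
T_1=v01,\quad T_2=v23,\quad T_3=024,\quad T_4=134,\quad T_5=013,\quad T_6=023,\quad T_7=124 .
\]
The triples $T_1,T_2$ are its \emph{docks}. This is the \emph{black state}; in the \emph{white state} the black triples $T_1,\dots,T_4$ are replaced by the four white triples. \emph{Flipping} is passing from one state to the other.
\end{definition}

Interchanging the labels $0$ and $3$ fixes $T_5,T_6,T_7$ and maps the black triples to the white ones, so the two states are isomorphic (Figure~\ref{fig:gadget}). The seven triples contribute the following to the links.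
\begin{center}
\begin{tabular}{c|cccccc}
link of & $0$ & $1$ & $2$ & $3$ & $4$ & $v$\\ \hline
black state & $v\,1\,3\,2\,4$ & $v\,0\,3\,4\,2$ & $v\,3\,0\,4\,1$ & $v\,2\,0\,1\,4$ & $0\,2\,1\,3$ & edges $01$, $23$\\
white state & $v\,2\,3\,1\,4$ & $v\,3\,0\,4\,2$ & $v\,0\,3\,4\,1$ & $v\,1\,0\,2\,4$ & $0\,1\,2\,3$ & edges $13$, $02$
\end{tabular}
\end{center}
The entries for $0,\dots,4$ are paths. We call them the \emph{paths of the gadget}, and we call the two edges at $v$ in the present state its \emph{current edges}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\begin{scope}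
\fill[gray!45] (0,1)--(1.2,1)--(0.6,2)--cycle (0.6,0)--(1.8,0)--(1.2,-1)--cycle (1.2,1)--(1.8,0)--(2.4,1)--cycle (2.4,1)--(3,0)--(3.6,1)--cycle;
\draw (0,1)--(0.6,0)--(1.2,1)--(1.8,0)--(2.4,1)--(3,0)--(3.6,1)--cycle (0.6,0)--(3,0) (0,1)--(0.6,2)--(1.2,1) (0.6,0)--(1.2,-1)--(1.8,0);
\draw[very thick,->] (0,1)--(0.6,0);
\draw[very thick,->] (3,0)--(3.6,1);
\node[left] at (0,1) {$1$}; \node[above right] at (1.2,1) {$0$}; \node[above] at (2.4,1) {$4$}; \node[right] at (3.6,1) {$3$};
\node[left] at (0.6,0) {$3$}; \node[below right] at (1.8,0) {$2$}; \node[below] at (3,0) {$1$};
\node[above] at (0.6,2) {$v$}; \node[below] at (1.2,-1) {$v$};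
\end{scope}
\begin{scope}[xshift=5.6cm]
\fill[gray!12] (0,1)--(1.2,1)--(0.6,2)--cycle (0.6,0)--(1.8,0)--(1.2,-1)--cycle (1.2,1)--(1.8,0)--(2.4,1)--cycle (2.4,1)--(3,0)--(3.6,1)--cycle;
\draw (0,1)--(0.6,0)--(1.2,1)--(1.8,0)--(2.4,1)--(3,0)--(3.6,1)--cycle (0.6,0)--(3,0) (0,1)--(0.6,2)--(1.2,1) (0.6,0)--(1.2,-1)--(1.8,0);
\draw[very thick,->] (0,1)--(0.6,0);
\draw[very thick,->] (3,0)--(3.6,1);
\node[left] at (0,1) {$1$}; \node[above right] at (1.2,1) {$3$}; \node[above] at (2.4,1) {$4$}; \node[right] at (3.6,1) {$0$};
\node[left] at (0.6,0) {$0$}; \node[below right] at (1.8,0) {$2$}; \node[below] at (3,0) {$1$};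
\node[above] at (0.6,2) {$v$}; \node[below] at (1.2,-1) {$v$};
\end{scope}
\end{tikzpicture}
\caption{The seven triples of a gadget in the black state (left) and the white state (right). Points with equal labels are equal. The four shaded triples are exchanged by a flip; the unshaded triples $013$, $023$, $124$ stay. In each state the five triples without $v$ form a strip whose ends are glued along the arrows to a M\"obius band.}\label{fig:gadget}
\end{figure}

\begin{lemma}\label{lem:gadget}
Let a twofold triple system contain a gadget in one of its states, and flip it.
\begin{itemize}
\item[(a)] The new system is twofold.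
\item[(b)] For every point $u\ne v$, the cycles of the link of $u$ have the same vertex sets as before.
\item[(c)] If the current edges lie on different cycles of the link of $v$, these two cycles are merged and the others are unchanged.
\item[(d)] A triangular embedding that contains a gadget in either state is nonorientable.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) holds because both color classes cover the same pairs. For (b), the links of points outside the gadget do not change, and by the table a path in the link of $u\in\{0,\dots,4\}$ is replaced by a path with the same ends and the same vertex set. Part (c) is Lemma~\ref{lem:switch}(i).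

For (d), recall that the surface is orientable exactly if the faces can be given cyclic orientations such that the two faces at each edge traverse it in opposite directions. Since the states are isomorphic, take the black one. In the chain $T_5,T_6,T_3,T_7,T_4$ consecutive triples share the edges $03,02,24,14$. Reversing all orientations if necessary, orient $T_5$ as $(0,1,3)$. This forces $(0,3,2)$, $(0,2,4)$, $(4,2,1)$, $(4,1,3)$ in turn. Now $T_5$ and $T_4$ both traverse the edge $13$ from $1$ to $3$.
\end{proof}

\begin{example}
Add the triples $v04$, $v34$, $v12$ to a gadget. In both states they close each path of the table to a $5$-cycle: for instance $v04$ adds the edge $4v$ to the link of $0$, and $v04$, $v34$ add the path $0\,v\,3$ to the link of $4$. The link of $v$ is the cycle $0\,1\,2\,3\,4$ in the black state and $0\,2\,1\,3\,4$ in the white state. So a gadget is seven of the ten faces of a triangular embedding of $K_6$, in the surface of Euler characteristic $6-15+10=1$, and flipping gives a second embedding.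
\end{example}

\section{A cyclotomic embedding of $K_q$ with many gadgets}\label{sec:coarse}

\begin{proposition}\label{prop:coarse}
For every sufficiently large prime $q\equiv25\pmod{48}$ there is a triangular embedding $\mathcal F$ on $\mathbb F_q$ such that, for any fixed point $\infty\in\mathbb F_q$, one can choose for every $p\ne\infty$ three gadgets with active vertex $p$ whose seven triples $T_1,\dots,T_7$ belong to $\mathcal F$, with the following properties.
\begin{itemize}
\item[(G1)] No chosen gadget contains the point $\infty$.
\item[(G2)] No two chosen gadgets share a triple.
\item[(G3)] If $\{p,y,y'\}$ is a dock of a chosen gadget active at $p$, then the other triple of $\mathcal F$ containing $\{p,y\}$ and the other triple containing $\{p,y'\}$ belong to no chosen gadget.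
\end{itemize}
\end{proposition}

Property (G1) is needed because $\infty$ will be deleted, (G2) because each face can carry only one Latin square, and (G3) puts a face with a free Latin square next to each dock; its randomness is what Section~\ref{sec:random} uses.

\subsection{Embeddings invariant under an affine group}

To have gadgets everywhere we let $\mathcal F$ be invariant under the maps $z\mapsto\eta z+x$, with $\eta$ in a subgroup $H$ of bounded index in $\mathbb F_q^*$. Then $\mathcal F$ is given by a bounded number of base triples, and one gadget among them yields $|H|$ gadgets at every point. A \emph{corner} of a triple $\{u,w,w'\}\subset\mathbb F_q$, with \emph{apex} $u$, is the pair of differences $\{w-u,w'-u\}$.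

\begin{lemma}\label{lem:cyclo}
Let $H$ be a subgroup of index $r\ge3$ in $\mathbb F_q^*$ and let $T_1,\dots,T_{r/3}$ be triples in $\mathbb F_q$. Suppose that the cosets of $H$ can be ordered as $K_0,\dots,K_{r-1}$ and the $r$ corners of the $T_i$ as $\{\delta_j,\delta_j'\}$, $0\le j<r$, so that $\delta_j\in K_j$ and $\delta_j'\in K_{j+1}$, with $K_r=K_0$. If $P=\prod_j\delta_j'/\delta_j$ generates $H$, then the family of triples $\eta T_i+x$, with $\eta\in H$, $x\in\mathbb F_q$, $1\le i\le r/3$, is a triangular embedding on $\mathbb F_q$, and different indices $(\eta,i,x)$ give different triples.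
\end{lemma}

\begin{proof}
The triple $\eta T_i+x$ contains $0$ exactly if $x=-\eta u$ with $u\in T_i$, and then it gives the link of $0$ the edge $\eta\delta\,\eta\delta'$, where $\{\delta,\delta'\}$ is the corner of $T_i$ at $u$. For fixed $j$ the edges $\eta\delta_j\,\eta\delta_j'$, $\eta\in H$, form the perfect matching $d\mapsto d\delta_j'/\delta_j$ between $K_j$ and $K_{j+1}$. So the link of $0$ is $2$-regular on $\mathbb F_q^*$. A walk along it from $d\in K_0$ is back in $K_0$ exactly after multiples of $r$ steps, and after $rk$ steps it is at $dP^k$. If $P$ generates $H$, the first return to $d$ occurs after $r|H|=q-1$ steps, and the link is one cycle. The family is invariant under translations, so it is twofold and every link is one cycle. Such a system is simple, which is the last assertion.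
\end{proof}

\begin{example}
Let $q=19$ and $H=\{1,7,11\}$, with cosets $D_j=2^jH$: $D_1=\{2,14,3\}$, $D_2=\{4,9,6\}$, $D_3=\{8,18,12\}$, $D_4=\{16,17,5\}$, $D_5=\{13,15,10\}$. The triples $\{0,1,4\}$ and $\{0,1,5\}$ have the corners $\{1,4\},\{-1,3\},\{-4,-3\}$ and $\{1,5\},\{-1,4\},\{-5,-4\}$. In the order
\[
(1,4),\ (4,-1),\ (-1,3),\ (-5,-4),\ (-4,-3),\ (5,1)
\]
they run through $D_0,D_2,D_3,D_1,D_5,D_4$ and back to $D_0$. The product is $P=4\cdot\frac{-1}4\cdot\frac3{-1}\cdot\frac45\cdot\frac34\cdot\frac15=\left(\frac35\right)^2=12^2=11$, which generates $H$. The $114$ triples form a triangular embedding of $K_{19}$.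
\end{example}

We want the base triples to include a gadget. Every coset must occur in exactly two corners. A pair $uw$ covered once by the base triples contributes the coset of $w-u$ at the apex $u$ and the coset of $u-w$ at the apex $w$. Seven pairs of the gadget, $01,23,02,24,13,14,03$, are covered twice, and each of them uses up two opposite cosets $\pm K$ on its own. The seven pairs $v0,v1,v2,v3,04,34,12$ are covered once and have to share cosets two by two. Seven is odd, so we add an eighth base triple; its three pairs bring the number to ten. This needs $2(7+5)=24$ cosets with $-K\ne K$. The eighth triple will also be used to adjust $P$.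

So let $q\equiv25\pmod{48}$, let $g$ be a primitive root, $H$ the group of $24$th powers, $\ell=|H|=(q-1)/24$ and $D_j=g^jH$ for $j\in\mathbb Z_{24}$. The congruence says that $\ell$ is an odd integer. Hence $-1=g^{12\ell}\in D_{12}$ and $-D_j=D_{j+12}$.

\subsection{Prescribing cosets}

Let $\chi$ be a character of order $24$ and $\zeta=\chi(g)$, a primitive $24$th root of unity. With the convention $\chi^0(0)=0$, the indicator function of $D_j$ is $\frac1{24}\sum_{e=0}^{23}\zeta^{-ej}\chi^e$.

\begin{lemma}\label{lem:cosets}
Let $b_1,\dots,b_r\in\mathbb F_q$ be distinct and $j_1,\dots,j_r\in\mathbb Z_{24}$. The number of $x\in\mathbb F_q$ with $x-b_i\in D_{j_i}$ for all $i$ is at least $(q-r)/24^r-(r-1)\sqrt q-r$.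
\end{lemma}

\begin{proof}
The number is $24^{-r}\sum_{e}\zeta^{-\sum_ie_ij_i}\sum_x\prod_i\chi^{e_i}(x-b_i)$, where $e$ runs over $\{0,\dots,23\}^r$. For $e=0$ the inner sum is $q-r$. For $e\ne0$ its terms agree with those of $\sum_x\chi(\prod_i(x-b_i)^{e_i})$ except possibly at the points $b_i$ with $e_i=0$, so the two sums differ by at most $r$. The polynomial has at most $r$ distinct roots and a root of multiplicity between $1$ and $23$, so it is not a constant times a $24$th power. By (W) the inner sum has absolute value at most $(r-1)\sqrt q+r$.
\end{proof}

\begin{lemma}\label{lem:generator}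
Let $q$ be large and $b\in\mathbb F_q^*$. There is a generator $\gamma$ of $H$ with $1+b\gamma\in D_{13}$.
\end{lemma}

\begin{proof}
For $d\mid\ell$ let $H^d$ be the subgroup of $d$-th powers in $H$ and $N_d=\#\{\gamma\in H^d:1+b\gamma\in D_{13}\}$. Since $24d\mid q-1$, every element of $H^d$ equals $s^{24d}$ for exactly $24d$ values $s\ne0$, and $s=0$ gives $1\notin D_{13}$. So
\[
24d\,N_d=\#\{s\in\mathbb F_q:1+bs^{24d}\in D_{13}\}=\frac1{24}\sum_{e=0}^{23}\zeta^{-13e}\sum_s\chi^e(1+bs^{24d}).
\]
The polynomial $1+bs^{24d}$ has $24d$ simple roots, as $q\nmid24d$. The inner sum for $e=0$ differs from $q$ by at most $24d$. For $e\ne0$ the character $\chi^e$ is nontrivial and (W) bounds the inner sum by $24d\sqrt q$. Hence $|24d\,N_d-q/24|\le d+23d\sqrt q$. Dividing by $24d$ and using $q=24\ell+1$,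
\[
\Big|N_d-\frac\ell{24d}\Big|\le\frac{23}{24}\sqrt q+\frac1{24}+\frac1{576d}\le\sqrt q .
\]
Let $\mu,\phi,\tau$ be the M\"obius, Euler and divisor functions. If $\gamma_0$ generates $H$, then $\gamma_0^k\in H^d$ exactly if $d\mid k$, and $\sum_{d\mid\gcd(k,\ell)}\mu(d)$ is $1$ if $\gamma_0^k$ is a generator and $0$ otherwise. So the number of generators $\gamma$ with $1+b\gamma\in D_{13}$ is
\[
\sum_{d\mid\ell}\mu(d)N_d\ \ge\ \frac1{24}\sum_{d\mid\ell}\mu(d)\frac\ell d-\tau(\ell)\sqrt q\ =\ \frac{\phi(\ell)}{24}-\tau(\ell)\sqrt q .
\]
This is positive for large $q$, because $\ell=\sum_{d\mid\ell}\phi(d)\le\tau(\ell)\phi(\ell)$ and $\tau(\ell)=\ell^{o(1)}$.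
\end{proof}

\subsection{Proof of Proposition~\ref{prop:coarse}}

\emph{The base gadget.} Put $v=0\in\mathbb F_q$ and choose successively
\begin{itemize}
\item $\xi_0\in D_8$;
\item $\xi_1\in D_{12}$ with $\xi_1-\xi_0\in D_1$;
\item $\xi_2\in D_{10}$ with $\xi_2-\xi_0\in D_3$, $\xi_2-\xi_1\in D_{22}$ and $\xi_2\ne\xi_1/2$;
\item $\xi_3\in D_{21}$ with $\xi_3-\xi_0\in D_7$, $\xi_3-\xi_1\in D_5$, $\xi_3-\xi_2\in D_2$;
\item $\xi_4\notin\{0,2\xi_0,2\xi_3\}$ with $\xi_4-\xi_0\in D_8$, $\xi_4-\xi_1\in D_6$, $\xi_4-\xi_2\in D_4$, $\xi_4-\xi_3\in D_{21}$.
\end{itemize}
Each step prescribes at most four cosets and excludes at most three values, so it is possible for large $q$ by Lemma~\ref{lem:cosets}. The points $v,\xi_0,\dots,\xi_4$ are distinct. Let $T_1,\dots,T_7$ be the gadget on them, where $\xi_j$ has the label $j$. The elements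
\[
\theta_1=\frac{\xi_0}{\xi_4-\xi_0},\qquad\theta_2=\frac{\xi_2}{\xi_1-\xi_2},\qquad\theta_3=\frac{\xi_3}{\xi_4-\xi_3}
\]
are quotients of two elements of $D_8$, of $D_{10}$ and of $D_{21}$, so they lie in $H$. The exclusions $\xi_4\ne2\xi_0$, $\xi_1\ne2\xi_2$, $\xi_4\ne2\xi_3$ say that $\theta_i\ne1$.

\emph{The eighth triple.} Let $b=\theta_1\theta_2/\theta_3\in H$, take $\gamma$ from Lemma~\ref{lem:generator}, and put $y'=g^{11}$, $y=y'(1+b\gamma)$, $T_8=\{v,y,y'\}$. Then $y'\in D_{11}$, $y-y'=y'b\gamma\in D_{11}$ and $y\in D_{11+13}=D_0$.

\emph{The cycle of corners.} The corners of $T_1,\dots,T_7$ with a given apex correspond to the edges in the black row of the table in Section~\ref{sec:gadget}. We list all $24$ corners in runs. A row with apex $u$ and path $w_1,w_2,\dots$ stands for the corners $\{w_i-u,w_{i+1}-u\}$. The third column gives the indices of the cosets of $w_1-u,w_2-u,\dots$, read off from the choices above and from $-D_j=D_{j+12}$. The product of the quotients $\delta'/\delta$ along a run telescopes to the last difference over the first.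
\begin{center}
\begin{tabular}{c|c|c|c|c}
apex & path & cosets & triples & product\\ \hline
$v$ & $0,1$ & $8,12$ & $T_1$ & $\xi_1/\xi_0$\\
$y$ & $v,y'$ & $12,23$ & $T_8$ & $(y'-y)/(-y)$\\
$y'$ & $v,y$ & $23,11$ & $T_8$ & $(y-y')/(-y')$\\
$v$ & $y',y$ & $11,0$ & $T_8$ & $y/y'$\\
$1$ & $v,0,3,4,2$ & $0,13,5,6,22$ & $T_1,T_5,T_4,T_7$ & $(\xi_2-\xi_1)/(-\xi_1)$\\
$2$ & $v,3,0,4,1$ & $22,2,15,4,10$ & $T_2,T_6,T_3,T_7$ & $(\xi_1-\xi_2)/(-\xi_2)$\\
$v$ & $2,3$ & $10,21$ & $T_2$ & $\xi_3/\xi_2$\\
$3$ & $4,1,0,2,v$ & $21,17,19,14,9$ & $T_4,T_5,T_6,T_2$ & $(-\xi_3)/(\xi_4-\xi_3)$\\
$4$ & $3,1,2,0$ & $9,18,16,20$ & $T_4,T_7,T_3$ & $(\xi_0-\xi_4)/(\xi_3-\xi_4)$\\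
$0$ & $v,1,3,2,4$ & $20,1,7,3,8$ & $T_1,T_5,T_6,T_3$ & $(\xi_4-\xi_0)/(-\xi_0)$
\end{tabular}
\end{center}
Each run starts in the coset where the previous one ends, the last one ends in $D_8$, and all $24$ cosets are visited once. In the last column the numerators multiply to $\xi_1y\,(y-y')^2(\xi_1-\xi_2)^2\xi_3^2(\xi_4-\xi_0)^2$ and the denominators to $\xi_1y\,y'^2\xi_2^2(\xi_4-\xi_3)^2\xi_0^2$. Therefore
\[
P=\Big(\frac{y-y'}{y'}\cdot\frac{\theta_3}{\theta_1\theta_2}\Big)^2=\big(b\gamma\cdot b^{-1}\big)^2=\gamma^2 .
\]
As $\ell$ is odd, $\gamma^2$ generates $H$. By Lemma~\ref{lem:cyclo} the triples $\eta T_i+x$, $1\le i\le8$, form a triangular embedding $\mathcal F$, and each triple of $\mathcal F$ has unique indices $(\eta,i,x)$.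

\emph{The gadgets.} For $\eta\in H$ and $p\in\mathbb F_q$ the triples $\eta T_i+p$, $1\le i\le7$, form a gadget $\Gamma(\eta,p)$ with active vertex $p$. By uniqueness of indices, different pairs $(\eta,p)$ give disjoint sets of triples; so (G2) holds for any choice. The docks of $\Gamma(\eta,p)$ contain the pairs $\{p,p+\eta\xi_j\}$, $0\le j\le3$. The two triples on such a pair come from the two corners of the table that meet the coset of $\xi_j$.
\begin{itemize}
\item For $j=0$ the coset is $D_8$ and the other corner is that of $T_3$ at $0$, with difference $\xi_4-\xi_0$. The other triple is $\eta'T_3+x$ with $\eta'(\xi_4-\xi_0)=\eta\xi_0$, that is, $\eta'=\eta\theta_1$.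
\item For $j=1$ the coset is $D_{12}$ and the other triple is of the form $\eta'T_8+x$. It lies in no $\Gamma(\eta'',p'')$.
\item For $j=2$ the coset is $D_{10}$ and the other triple is $\eta'T_7+x$ with $\eta'(\xi_1-\xi_2)=\eta\xi_2$, so $\eta'=\eta\theta_2$.
\item For $j=3$ the coset is $D_{21}$ and the other triple is $\eta'T_4+x$ with $\eta'(\xi_4-\xi_3)=\eta\xi_3$, so $\eta'=\eta\theta_3$.
\end{itemize}
Choose a set $\mathcal H\subset H$ of eight elements with $\eta\theta_i\ne\eta'$ for all $\eta,\eta'\in\mathcal H$ and $i\le3$. This can be done greedily when $\ell>49$: the case $\eta=\eta'$ is covered by $\theta_i\ne1$, and each chosen $\eta$ excludes only the seven elements $\eta,\eta\theta_i,\eta\theta_i^{-1}$. If all chosen gadgets have $\eta\in\mathcal H$, then (G3) holds. Finally let $p\ne\infty$. For each $j\in\{0,\dots,4\}$ at most one $\eta$ satisfies $p+\eta\xi_j=\infty$, so at least three of the eight gadgets $\Gamma(\eta,p)$, $\eta\in\mathcal H$, avoid $\infty$. Choosing three of them gives (G1). \qed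

\section{The base system}\label{sec:base}

Fix $\mathcal F$, a point $\infty$ and chosen gadgets as in Proposition~\ref{prop:coarse}. Put $t=q-1$, a multiple of $24$. Let $m$ and $a$ be integers such that
\begin{equation}\label{eq:P}\tag{P}
\begin{gathered}
q\ge q_0,\qquad m\ge q^5,\qquad\gcd(m,6)=1,\qquad10\le a\le10+6t,\\
a\equiv0,1\pmod3,\qquad m+a\equiv2\pmod3,
\end{gathered}
\end{equation}
where $q_0$ is a large absolute constant, and let $n=tm+a$. Note $a\le7q$. For $p\ne\infty$ let $W_p=\{p\}\times\mathbb Z_m$, let $W$ be the union of these $t$ fibers, let $A$ be a further set of $a$ points, and $V=W\cup A$. The set $A$ takes the place of $\infty$ and absorbs the remainder $n-tm$. Let $(p_1,\dots,p_t)$ be the link of $\infty$ in $\mathcal F$, with indices modulo $t$. We write $W_i=W_{p_i}$ and $x_i=(p_i,x)$; from now on such a subscript names the fiber. A \emph{fiber pair} is a pair of points of one fiber.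

\subsection{The Latin part}\label{sub:latin}

On every face $f$ of $\mathcal F$ with $\infty\notin f$ we put a transversal design.

Suppose that $f$ belongs to a chosen gadget; by (G2) the gadget is unique. Let $u(j)$ be its point with label $j\in\{v,0,\dots,4\}$, and consider the linear forms
\[
\psi_v=\lambda,\qquad\psi_0=\nu,\qquad\psi_j=\lambda+j\nu\quad(1\le j\le4)
\]
in $(\lambda,\nu)\in\mathbb Z_m^2$. For each $(\lambda,\nu)$ the six points $(u(j),\psi_j(\lambda,\nu))$ carry a gadget in $W$, a \emph{copy} of the chosen gadget. On $f$ we put the $m^2$ triples of these copies that lie over $f$. Any two of the six forms have determinant in $\{\pm1,\pm2,\pm3,\pm4\}$, a unit modulo $m$ since $\gcd(m,6)=1$. So the values of two forms determine $(\lambda,\nu)$ and can be prescribed arbitrarily. Hence the $m^2$ triples are a transversal design, and two copies of the same gadget share no triple. Copies of different gadgets lie over different faces. Altogether there are $3tm^2$ copies, pairwise without common triples, and none contains a point of $A$.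

A face that avoids $\infty$ and belongs to no chosen gadget is \emph{free}; it receives an arbitrary transversal design. Let $\Lambda$ be the tuple of these designs. All designs together form the \emph{Latin part}. The pair $p_ip_{i+1}$ lies on the face $\infty p_ip_{i+1}$ and on one other face, and every other pair $p_ip_j$ lies on two faces that avoid $\infty$. So the Latin part covers the pairs between consecutive fibers $W_i,W_{i+1}$ once and the pairs between other fibers twice.

Let $x\in W_p$. The link of $p$ in $\mathcal F$ is a cycle $(\infty,\pi_1,\dots,\pi_{t-1})$. Put $U_s=W_{\pi_s}$ for $1\le s\le t-1$ and $f_s=\{p,\pi_s,\pi_{s+1}\}$ for $1\le s\le t-2$. The design on $f_s$ contributes a bijection $\sigma_s:U_s\to U_{s+1}$ to the link of $x$. So the Latin part of the link of $x$ consists of $m$ disjoint paths, the \emph{strands at $x$}. Each has one vertex in every $U_s$ and one edge over every $f_s$, and together they contain all points of $W\setminus W_p$.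

\begin{proposition}\label{prop:base}
Under \eqref{eq:P} there is a triple system $\mathcal R$ on $V$, independent of $\Lambda$, such that for every $\Lambda$ the union $\mathcal B(\Lambda)$ of $\mathcal R$ and the Latin part satisfies:
\begin{itemize}
\item[(B1)] $\mathcal B(\Lambda)$ is a twofold triple system on $V$;
\item[(B2)] the link of every point of $A$ is a single cycle;
\item[(B3)] no triple of $\mathcal R$ meets three fibers;
\item[(B4)] for $x\in W$, every cycle of the link of $x$ contains a whole strand.
\end{itemize}
\end{proposition}

Gadgets act only on links of points of $W$, and they see these links only through strands. This is why (B2) has to hold from the start, and why a cycle without a strand, which no flip could reach, is excluded in (B4). The system $\mathcal R$ has to cover the pairs between consecutive fibers once and the fiber pairs and the pairs meeting $A$ twice. It consists of an explicit \emph{cap}, which handles everything except some fiber pairs, and a \emph{last layer} of triples inside fibers.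

\subsection{The initial cap}

A triple with two points in $W_i$ and one in $W_{i+1}$ covers a fiber pair and ties it to the next fiber, as (B4) requires. As $m$ is odd, two points of $W_i$ have a midpoint, and we take the midpoint as the third point. Such a triple uses two pairs between $W_i$ and $W_{i+1}$ with opposite coordinate differences $\pm s\neq0$. The remaining differences form a symmetric set $S\ni0$, of odd size, and each of them is given to one point of $A$. If $a$ is even, one point of $A$ is left over.

Define $h$ by $a=2h+1$ or $a=2h+2$. Then $4\le h\le4q$; the lower bound on $a$ serves to have $\pm1\in S$, where $S=\{-h,\dots,h\}$. Let $A$ consist of points $\alpha_k$, $k\in S$, and, if $a$ is even, of one more point $\beta$. Put $\Delta=2h+1\le7q$, $\varepsilon_i=(-1)^i$ for $1\le i\le t$, $c_t=1$ and $c_i=0$ for $i<t$. The \emph{initial cap} consists of the following triples, for $1\le i\le t$: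
\begin{itemize}
\item[(M)] $\{(z-s)_i,(z+s)_i,(z+c_i)_{i+1}\}$ for $z\in\mathbb Z_m$ and $\{s,-s\}\subset\mathbb Z_m\setminus S$;
\item[(A)] $\{\alpha_k,x_i,(x+\varepsilon_ik+c_i)_{i+1}\}$ for $k\in S$ and $x\in\mathbb Z_m$;
\item[(B)] if $a$ is even, $\{\beta,x_i,(x+2)_i\}$ for $x\in\mathbb Z_m$.
\end{itemize}
Call a fiber pair $x_iy_i$ \emph{short} if $y-x\in\{\pm2,\pm4,\dots,\pm2h\}$ in $\mathbb Z_m$, and \emph{long} otherwise. Each point of $W$ lies in $2h$ short and $m-1-2h$ long pairs.

The pair $x_i,(x+s+c_i)_{i+1}$ is covered once: by (A) with $k=\varepsilon_is$ if $s\in S$, and by (M) with $z=x+s$ otherwise. The pair $\alpha_kx_i$ is covered by one triple (A) reaching forward to $W_{i+1}$ and one reaching back to $W_{i-1}$, and $\beta x_i$ is covered twice by (B). A fiber pair $x_iy_i$ determines $z=(x+y)/2$ and $\pm s=(y-x)/2$, so (M) covers every long pair once and no short pair. The triples (B) cover once the pairs of difference $\pm2$, which are short. No pair inside $A$ is covered yet.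

In the link of $\alpha_k$, start at $y_1$. The signs $\varepsilon_i$ alternate and $t$ is even, so we pass
\[
y_1,\ (y-k)_2,\ y_3,\ (y-k)_4,\ \dots,\ y_{t-1},\ (y-k)_t
\]
and then reach $(y+1)_1$ because $c_t=1$. We call the displayed path \emph{turn $y$}. The turns $0,1,\dots,m-1$ follow each other and form a Hamilton cycle $C_k$ on $W$. The link of $\beta$ consists of $t$ cycles, one on each fiber, with steps $2$; here $m$ odd is used again.

\subsection{Three moves}

We modify the initial cap to make the link of $\beta$ connected and to cover the pairs inside $A$. All coordinates that occur are integers in $[0,m/2)$ and are compared as integers; this is checked below.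

\medskip\noindent\textbf{Move I (for even $a$), with index $i\in\{1,\dots,t-1\}$.} Put $u=10i$ and $u'=u+2$. Replace
\[
\alpha_0u_iu_{i+1},\ \ \alpha_0u'_iu'_{i+1},\ \ \beta u_iu'_i,\ \ \beta u_{i+1}u'_{i+1}
\quad\text{by}\quad
\beta u_iu_{i+1},\ \ \beta u'_iu'_{i+1},\ \ \alpha_0u_iu'_i,\ \ \alpha_0u_{i+1}u'_{i+1}.
\]
The first two removed triples are of type (A), as $c_i=0$. Both quadruples cover once the four pairs of the $4$-cycle $u_iu_{i+1}u'_{i+1}u'_i$ and the eight pairs from $\alpha_0,\beta$ to its vertices, so coverage does not change. In the link of $\alpha_0$, the path $u_i,u_{i+1},\dots,u'_i,u'_{i+1}$ of $C_0$, within turns $u$ to $u+2$, undergoes the switch of Lemma~\ref{lem:switch}(ii). In the link of $\beta$, perform the moves in the order $i=1,\dots,t-1$. Before move $i$ there is one cycle on $W_1\cup\dots\cup W_i$. It contains the edge $u_iu'_i$, since the only edge removed from $W_i$ so far starts at the coordinate $10(i-1)$. Move $i$ merges this cycle with the cycle on $W_{i+1}$ by Lemma~\ref{lem:switch}(i). In the end the link of $\beta$ is a Hamilton cycle on $W$.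

\medskip\noindent\textbf{Move II, for $k\ne k'$ in $S$, at location $w$.} To cover $\alpha_k\alpha_{k'}$ twice we add two triples $\alpha_k\alpha_{k'}w_2$ and $\alpha_k\alpha_{k'}w'_2$. This covers four pairs between $A$ and $W_2$ too often, so four triples (A) are removed, and the pairs that they leave uncovered are collected into new triples at the price of four fiber pairs. Put $w'=w+\Delta$, $x=w+k$, $x'=x+\Delta$, $y=w+k'$, $y'=y+\Delta$. Remove the triples
\[
\alpha_kx_1w_2,\quad\alpha_kx'_1w'_2,\quad\alpha_{k'}y_1w_2,\quad\alpha_{k'}y'_1w'_2
\]
of type (A) and add
\[
\alpha_k\alpha_{k'}w_2,\quad\alpha_k\alpha_{k'}w'_2,\quad\alpha_kx_1x'_1,\quad\alpha_{k'}y_1y'_1,\quad w_2x_1y_1,\quad w'_2x'_1y'_1 .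
\]
The twelve pairs of the removed triples are covered once again: the four pairs between $A$ and $W_2$ by the first two added triples, the four between $A$ and $W_1$ by the next two, and the four between $W_1$ and $W_2$ by the last two. The other six pairs of the added triples are $\alpha_k\alpha_{k'}$ twice and $x_1x'_1$, $x'_1y'_1$, $y'_1y_1$, $y_1x_1$. The points $x,x',y,y'$ are distinct because $0<|k-k'|\le2h<\Delta$, so the last four pairs form a $4$-cycle in $W_1$. In the link of $\alpha_k$ the path $x_1,w_2,\dots,x'_1,w'_2$, within turns $x$ to $x+\Delta$, becomes $x_1,x'_1,\dots,w_2,\alpha_{k'},w'_2$; this is Lemma~\ref{lem:switch}(ii) with the new vertex $\alpha_{k'}$. The same holds for $\alpha_{k'}$ with $y,y',\alpha_k$ in place of $x,x',\alpha_{k'}$.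

\medskip\noindent\textbf{Move III (for even $a$), at location $X$.} The point $\beta$ has no triples of type (A), so Move II does not apply to it. Instead all points $\alpha_k$ are inserted into the link of $\beta$ at once, as a path. Order $S$ as $\kappa_1,\dots,\kappa_{a-1}$ with $\kappa_1=1$ and $\kappa_{a-1}=-1$, and write $\alpha^j=\alpha_{\kappa_j}$. Put $z=X-1$, $z'=X+1$ and, for $1\le j\le a-2$,
\[
w^j=X+10\Delta j,\qquad x^j=w^j+\kappa_j,\qquad y^j=w^j+\kappa_{j+1}.
\]
Remove the triple $\beta z_2z'_2$ of type (B) and the triples $\alpha^1X_1z_2$, $\alpha^{a-1}X_1z'_2$, $\alpha^jx^j_1w^j_2$, $\alpha^{j+1}y^j_1w^j_2$ $(1\le j\le a-2)$ of type (A). Add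
\begin{gather*}
\beta\alpha^1z_2,\quad\beta\alpha^{a-1}z'_2,\quad X_1z_2z'_2;\qquad
\beta\alpha^j\alpha^{j+1},\quad\alpha^j\alpha^{j+1}w^j_2,\quad w^j_2x^j_1y^j_1\quad(1\le j\le a-2);\\
\alpha^1X_1x^1_1;\qquad\alpha^jy^{j-1}_1x^j_1\quad(2\le j\le a-2);\qquad\alpha^{a-1}y^{a-2}_1X_1 .
\end{gather*}
Every pair of a removed triple is covered once by the added triples:
\begin{itemize}
\item $\beta z_2,\alpha^1z_2$ by $\beta\alpha^1z_2$; $\ \beta z'_2,\alpha^{a-1}z'_2$ by $\beta\alpha^{a-1}z'_2$; $\ z_2z'_2,X_1z_2,X_1z'_2$ by $X_1z_2z'_2$;
\item $\alpha^jw^j_2,\alpha^{j+1}w^j_2$ by $\alpha^j\alpha^{j+1}w^j_2$; $\ x^j_1w^j_2,y^j_1w^j_2$ by $w^j_2x^j_1y^j_1$;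
\item $\alpha^1X_1,\alpha^1x^1_1$ by $\alpha^1X_1x^1_1$; $\ \alpha^jy^{j-1}_1,\alpha^jx^j_1$ by $\alpha^jy^{j-1}_1x^j_1$ for $2\le j\le a-2$; $\ \alpha^{a-1}y^{a-2}_1,\alpha^{a-1}X_1$ by $\alpha^{a-1}y^{a-2}_1X_1$.
\end{itemize}
The other pairs of the added triples are the following. Each $\alpha^j\alpha^{j+1}$ occurs twice, in $\beta\alpha^j\alpha^{j+1}$ and $\alpha^j\alpha^{j+1}w^j_2$. Each $\beta\alpha^j$ occurs twice, because the added triples through $\beta$ give the path $z_2,\alpha^1,\dots,\alpha^{a-1},z'_2$ in the link of $\beta$. Finally, the $2a-3$ pairs of the cycle
\[
X_1\,x^1_1\,y^1_1\,x^2_1\,y^2_1\cdots x^{a-2}_1\,y^{a-2}_1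
\]
in $W_1$ occur once each; its vertices are distinct since $\kappa_j\ne\kappa_{j+1}$ and $|\kappa_j|\le h$. In the link of $\beta$ the edge $z_2z'_2$ is replaced by the path just named. In the links of the $\alpha^j$ we have switches as in Lemma~\ref{lem:switch}(ii):
\begin{itemize}
\item for $\alpha^1$, the path $X_1,z_2,\dots,x^1_1,w^1_2$ becomes $X_1,x^1_1,\dots,z_2,\beta,\alpha^2,w^1_2$;
\item for $\alpha^j$ with $2\le j\le a-2$, the path $y^{j-1}_1,w^{j-1}_2,\dots,x^j_1,w^j_2$ becomes\\ $y^{j-1}_1,x^j_1,\dots,w^{j-1}_2,\alpha^{j-1},\beta,\alpha^{j+1},w^j_2$;
\item for $\alpha^{a-1}$, the path $X_1,z'_2,\dots,y^{a-2}_1,w^{a-2}_2$ becomes $X_1,y^{a-2}_1,\dots,z'_2,\beta,\alpha^{a-2},w^{a-2}_2$.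
\end{itemize}

\medskip\noindent\textbf{The cap.} If $a$ is odd, apply Move II to all pairs $\{k,k'\}\subset S$. If $a$ is even, apply Move I for all $i$, Move II to all pairs $\{\kappa_i,\kappa_j\}$ with $|i-j|\ge2$, and Move III. If $R\le\binom a2\le24.5q^2$ is the number of Moves II, their locations are $20t+10\Delta r$ for $1\le r\le R$, and $X=20t+10\Delta(R+1)$. All coordinates are positive and at most $X+10\Delta a\le20q+70q(24.5q^2+1)+490q^2\le3000q^3$, which is less than $m/2$ because $m\ge q^5$. The resulting system is the \emph{cap}.

Fix $k\in S$. The paths of $C_k$ that the moves replace lie in the following intervals of turns: $[10i,10i+2]$ with $i<t$ for Move I (only $k=0$); a subinterval of $[w-h,w+h+\Delta]$ for Move II at $w$; one subinterval of $[X,m/2)$ for Move III. These intervals are pairwise disjoint, as the locations are $10\Delta$ apart and begin after $20t$. So the triples (A) removed by different moves are different, and the replaced paths are vertex-disjoint. The removed triples (B) are different as well, since in $W_2$ Move I uses coordinates up to $22$ and $z>20t$. Every point of $A\setminus\{\alpha_k\}$ is inserted into the link of $\alpha_k$ by exactly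 one move. Hence the link of each point of $A$ in the cap is one cycle through all other points of $V$. In particular all pairs meeting $A$ are covered twice. The pairs between consecutive fibers are still covered once.

\subsection{Fiber pairs in the cap}\label{sub:fiber}

The pairs of the $4$-cycles of Move II and of the $(2a-3)$-cycle of Move III are the \emph{move pairs}. All lie in $W_1$. The cycle of Move II at $w$ has coordinates in $[w-h,w+h+\Delta]$ and that of Move III in $[X,m/2)$, so the cycles are vertex-disjoint: move pairs are distinct, and each point of $W$ is in $0$ or $2$ of them.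

In Moves I and III each removed triple (B) is replaced by a triple $\alpha_0u_iu'_i$, $\alpha_0u_{i+1}u'_{i+1}$ or $X_1z_2z'_2$ on the same fiber pair, and no triple (M) is ever removed. Thus the cap covers a fiber pair as follows: once if it is long, once if $a$ is even and the difference is $\pm2$, and once more if it is a move pair. This is at most twice. We record three properties.
\begin{itemize}
\item[(C1)] \emph{Every long pair of $W_i$ lies in a triple of the cap with third point in $W_{i+1}$}, namely its triple (M).
\item[(C2)] \emph{Every short pair lies in at most one triple of the cap with third point in $A$.} The triples with a fiber pair and a point of $A$ are of two kinds. Those that are or replace triples (B) cover no pair twice. The others are $\alpha_kx_1x'_1$, $\alpha_{k'}y_1y'_1$, $\alpha^1X_1x^1_1$, $\alpha^jy^{j-1}_1x^j_1$, $\alpha^{a-1}y^{a-2}_1X_1$, with differences $\Delta$, $\Delta$, $10\Delta+1$, $10\Delta$, $10\Delta(a-2)-1$. These are integers in $(2h,m/2)$, so they are not congruent modulo $m$ to an integer of absolute value at most $2h<m/2$, and the pairs are long.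
\item[(C3)] \emph{Every $x\in W$ lies in at most one triple $x\alpha\alpha'$ with $\alpha,\alpha'\in A$.} The points that occur are $w_2,(w+\Delta)_2$ for the locations $w$ of Move II and $z_2,z'_2,w^j_2$, and they are distinct by the spacing.
\end{itemize}
By inspection, no triple of the cap lies inside a fiber or meets three fibers.

\subsection{The last layer}

Let $Q_i$ be the multigraph on $W_i$ in which a pair has multiplicity $2$ minus the number of cap triples containing it. We have to partition $Q_i$ into triangles. To apply (TD) we first remove the short pairs, which may be double; we do so using at most one short pair per triangle, for the sake of (B4). Long pairs have multiplicity $1$, except for long move pairs, which have multiplicity $0$; each point is in at most two of these.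

\emph{Degrees.} Let $\epsilon=1$ if $a$ is even and $\epsilon=0$ otherwise. The degree of a point is $2(m-1)-(m-1-2h)-2\epsilon$, less $2$ if it is on move pairs. This is even because $m$ is odd.

\emph{Number of edges.} Disregarding move pairs, $Q_i$ has $m(m-1+2h-2\epsilon)/2$ edges, which is $m(m+a-2)/2$ for odd $a$ and $m(m+a-5)/2$ for even $a$. Both integers are divisible by $3$ since $m+a\equiv2\pmod3$. For odd $a$ the number of move pairs is $4\binom a2=2a(a-1)$. For even $a$ there are $\binom{a-1}2-(a-2)=(a-2)(a-3)/2$ Moves II, and the number of move pairs is $2(a-2)(a-3)+2a-3=2a^2-8a+9\equiv2a(a-1)\pmod3$. Since $a\equiv0,1\pmod3$, it is divisible by $3$ in both cases. So $3$ divides the number of edges of every $Q_i$.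

\emph{Short pairs.} Go through the short pairs $xy$ of $W_i$, each as often as its multiplicity in $Q_i$, and choose a triangle $xyz$ such that $xz$ and $yz$ are long pairs of multiplicity $1$ not used in earlier triangles, and such that $z$ has been chosen as apex fewer than $100h$ times before. There are $hm$ short pairs, hence at most $2hm$ triangles, and at most $m/50$ points are ever blocked as apices. At any time a point is in at most $204h$ used long pairs: $4h$ as an end of a short pair and $200h$ as an apex. The number of forbidden $z$ is at most $m/50$ (blocked) plus $2$ ($z\in\{x,y\}$) plus $4h$ ($xz$ or $yz$ short) plus $4$ (multiplicity $0$) plus $408h$ (used). This is less than $m$, as $h\le4q$ and $m\ge q^5$, so the process never stops early.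

\emph{The rest.} The remaining graph $G_i$ is simple and has long pairs only. Removing triangles preserves the parity of degrees and the number of edges modulo $3$, and the minimum degree of $G_i$ is at least $(m-1-2h)-2-204h\ge0.99m$. By (TD), $G_i$ has a partition into triangles. The \emph{last layer} consists of all triangles chosen for all $i$. It covers each fiber pair as often as its multiplicity in $Q_i$, and
\begin{itemize}
\item[(C4)] \emph{every triple of the last layer contains at most one short pair.}
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:base}]
Let $\mathcal R$ be the union of the cap and the last layer. Pairs between nonconsecutive fibers are covered twice by the Latin part, pairs between consecutive fibers once by the Latin part and once by the cap, pairs meeting $A$ twice by the cap, and fiber pairs twice by the cap and the last layer together. This is (B1). Points of $A$ occur in the cap only, which gives (B2), and (B3) has been noted.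

For (B4) let $x\in W_i$. A cycle of the link that contains a point of $W\setminus W_i$ contains the strand through it, since the strand is a connected subgraph of the link. Suppose that a cycle $Z$ has all its vertices in $W_i\cup A$, and let $y\in W_i$ be on $Z$. Both link edges at $y$ belong to $Z$. If $xy$ were long, one of them would lead to $W_{i+1}$ by (C1); so $xy$ is short. If a neighbor $y'$ of $y$ on $Z$ were in $W_i$, then $xy'$ would be short too, and $xyy'$, lying inside a fiber, would be a triple of the last layer with two short pairs, contrary to (C4). So both edges at $y$ lead to $A$, contrary to (C2). Hence $Z$ lies in $A$. It has at least two edges, contrary to (C3).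
\end{proof}

\section{Random Latin squares connect the strands}\label{sec:random}

Let $x=(p,\lambda)\in W_p$ and keep the notation $U_s,f_s,\sigma_s$ of Section~\ref{sub:latin}. Number the three chosen gadgets active at $p$ by $k=1,2,3$. By (G1) the docks of gadget $k$ are faces $f_{l_k},f_{r_k}$ with $l_k<r_k$. By (G2) the six docks are distinct, and we choose the numbering so that $l_1<l_2<l_3$. The copies of gadget $k$ with active vertex $x$ are the $m$ copies $(\lambda,\nu)$, $\nu\in\mathbb Z_m$. Each of the $m$ link edges of $x$ over $f_{l_k}$ comes from exactly one of them, and so does each edge over $f_{r_k}$. Since every strand has one edge over each face, these copies define a permutation $\omega_k$ of the strands at $x$: for each copy, the strand through its edge over $f_{l_k}$ is sent to the strand through its edge over $f_{r_k}$. We call $x$ \emph{good} if no nonempty proper set of strands is invariant under all of $\omega_1,\omega_2,\omega_3$, and we call $\Lambda$ \emph{good} if all points of $W$ are good.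

Let $\Lambda$ be uniformly random, that is, the designs on the free faces are independent and uniform. For a free face $f_s$ the bijection $\sigma_s$ is then uniform, because the uniform distribution on designs is invariant under permutations of $U_{s+1}$. Consider one gadget and a free face $f_g$ between its docks. Name the strands by their points in $U_l$. Then $\omega$ is a fixed bijection $U_l\to U_r$ followed by $(\sigma_{r-1}\cdots\sigma_l)^{-1}$, and it is uniform because the factor $\sigma_g$ is. A given set of $s$ strands is invariant with probability $\binom ms^{-1}$. If $K$ gadgets act independently, the expected number of invariant $s$-sets is $\binom ms^{1-K}$. For $K=2$ and $s=1$ this is $1/m$, too large for a union bound over $tm$ points; $K=3$ gives $m^{-2}$. The intervals $[l_k,r_k]$ may overlap, so one free face can influence several $\omega_k$. The proof below handles this by counting sets rather than permutations.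

\begin{lemma}\label{lem:good}
For uniformly random $\Lambda$, each $x\in W$ is good with probability at least $1-2m^{-2}$. At least half of all $\Lambda$ are good.
\end{lemma}

\begin{proof}
Put $g_k=l_k+1\le r_k\le t-2$. The face $f_{g_k}$ is the other triple of $\mathcal F$ on the pair $\{p,\pi_{l_k+1}\}$ of the dock $f_{l_k}$. By (G3) it belongs to no chosen gadget, so it is free and is not a dock. Therefore $g_k<r_k$, and $g_k<l_{k+1}$ for $k=1,2$. Condition on all designs except those on $f_{g_1},f_{g_2},f_{g_3}$. Then $\sigma_{g_1},\sigma_{g_2},\sigma_{g_3}$ are independent uniform bijections and all other $\sigma_s$ are fixed.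

Cut the positions $1,\dots,t-1$ into segments $0,1,2,3$, where position $s$ lies in segment $\#\{k:g_k<s\}$. The bijection $\sigma_{g_k}$ leads from the last position of segment $k-1$ to the first position of segment $k$, and every other $\sigma_s$ acts within a segment. Position $l_k$ lies in segment $k-1$, since $g_{k-1}<l_k<g_k$, and position $r_k$ lies in a segment $j_k\ge k$, since $r_k>g_k$. Use the fixed bijections to identify all fibers $U_s$ of segment $j$ with one of them, $\bar U_j$. A set $\mathcal S$ of $s$ strands meets $\bar U_j$ in an $s$-set $Y_j$, and we call $(Y_0,\dots,Y_3)$ its \emph{trace}. The trace determines $\mathcal S$.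

Sending the point in $U_{l_k}$ of a copy of gadget $k$ active at $x$ to its point in $U_{r_k}$ is a bijection that does not depend on $\Lambda$. It induces a fixed bijection $\Theta_k:\bar U_{k-1}\to\bar U_{j_k}$, and $\omega_k(\mathcal S)=\mathcal S$ holds exactly if $Y_{j_k}=\Theta_k(Y_{k-1})$. Since $j_k\ge k$, the three equations determine $Y_2$ from $Y_3$, then $Y_1$ from $Y_2,Y_3$, then $Y_0$. So exactly $\binom ms$ quadruples of $s$-sets satisfy them. A given quadruple is the trace of a set of strands exactly if $\sigma_{g_k}$ maps $Y_{k-1}$ onto $Y_k$ for $k=1,2,3$, which has probability $\binom ms^{-3}$. The expected number of invariant $s$-sets is thus $\binom ms^{-2}$.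

The complement of an invariant set is invariant, so if $x$ is not good there is an invariant set with $1\le s\le m/2$. The probability of this is at most
\[
\sum_{1\le s\le m/2}\binom ms^{-2}\le\frac1{m^2}+\frac m2\binom m2^{-2}=\frac1{m^2}+\frac2{m(m-1)^2}\le\frac2{m^2}.
\]
By the union bound over the $tm$ points of $W$, the proportion of good $\Lambda$ is at least $1-2t/m\ge1/2$.
\end{proof}

\section{Flipping to an embedding}\label{sec:flip}

\begin{proposition}\label{prop:flip}
If $\Lambda$ is good, then some set of copies can be flipped in $\mathcal B(\Lambda)$ so that the result $E(\Lambda)$ is a triangular embedding on $V$ in a nonorientable surface.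
\end{proposition}

\begin{proof}
Different copies share no triple, so they can be flipped independently. A \emph{state} is the system obtained by flipping some set of copies; it contains every copy in its black or its white state, and it is twofold by (B1) and Lemma~\ref{lem:gadget}(a). After some flips the link of $x$ is no longer a union of strands and cap edges, so goodness, which concerns $\mathcal B(\Lambda)$, has to be transferred to an arbitrary state.

\emph{Claim. If in some state the link of $x\in W$ has at least two cycles, then some copy active at $x$ has its two current edges on different cycles.}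

Suppose not. The two current edges of a copy active at $x$ cover its points $0,1,2,3$, so these four points lie on one cycle. Call two points of $V\setminus\{x\}$ equivalent if they lie on the same cycle of the current link of $x$. Let $e$ be an edge of the \emph{base link}, the link of $x$ in $\mathcal B(\Lambda)$. Its ends are equivalent in each of the three possible cases.
\begin{itemize}
\item The triple of $e$ has not been removed. Then $e$ is an edge of the current link.
\item It was removed by flipping a copy not active at $x$. Then $e$ was on the black path of that copy at $x$, and the white path, which is in the current link, has the same vertex set.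
\item It was removed by flipping a copy active at $x$. Then the ends of $e$ are among the points $0,1,2,3$ of that copy.
\end{itemize}
So every cycle of the base link, and every strand, lies in one equivalence class. For each strand $\Sigma$ and each $k$ there is a copy of gadget $k$ active at $x$ with dock edges on $\Sigma$ and $\omega_k(\Sigma)$; its points $0,1,2,3$ are the ends of these edges, so the two strands are in the same class. Hence the set of strands in a given class is invariant under $\omega_1,\omega_2,\omega_3$. As $x$ is good, one class contains all strands. By (B4) it contains every cycle of the base link, that is, all of $V\setminus\{x\}$. This contradicts the assumption and proves the claim.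

Flipping the copy given by the claim lowers the number of cycles in the link of $x$ by one and leaves this number unchanged at all other points, by Lemma~\ref{lem:gadget}(b),(c). Repeating this, we reach a state $E(\Lambda)$ in which the links of all points of $W$ are single cycles. The links of points of $A$ are single cycles by (B2), and no flip changes them. So $E(\Lambda)$ is a triangular embedding, and it is nonorientable by Lemma~\ref{lem:gadget}(d).
\end{proof}

\section{Counting}\label{sec:count}

Assume \eqref{eq:P} and let $N$ be the number of nonorientable triangular embeddings of $K_n$, $n=tm+a$. Of the $qt/3$ faces of $\mathcal F$, exactly $t$ contain $\infty$ and $7\cdot3t$ belong to chosen gadgets. The number of free faces is therefore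
\[
F=\frac{qt}3-22t=\frac{t(t-65)}3=\frac{t^2}3\Big(1-\frac{65}t\Big),
\]
and there are $L(m)^F$ tuples $\Lambda$, at least half of them good. Suppose that $E(\Lambda)$ and the set of flipped copies are given. The copies do not depend on $\Lambda$, so the flips can be undone, which yields $\mathcal B(\Lambda)$. By (B3) its triples meeting three fibers form the Latin part, and the three fibers name the face, since $\mathcal F$ is simple. So $\Lambda$ is recovered. There are $2^{3tm^2}$ sets of copies, and hence each embedding is $E(\Lambda)$ for at most that many $\Lambda$. With (LS) we obtain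
\begin{equation}\label{eq:count}
N\ge\tfrac12L(m)^F2^{-3tm^2},\qquad\log N\ge\frac{t^2m^2}3\Big(1-\frac{65}t\Big)(\log m-2)-3tm^2-1 .
\end{equation}
As $m\approx n/q$, the bound loses about $\log q+(65/q)\log n$ against $\log n$ in the coefficient of $n^2/3$. The first term comes from the order of the Latin squares and the second from the faces that are not free. The choice $q\approx\log n$ makes the second term bounded and is the source of the factor $1/\log n$ in Theorem~\ref{thm:main}.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n\equiv0,1\pmod3$ be large. By (PN) there is a prime $q\equiv25\pmod{48}$ with $\log n\le q\le2\log n$. Let $m$ be the largest integer with $a:=n-tm\ge10$ in the class $5\pmod6$ if $n\equiv0\pmod3$, and in the class $1\pmod6$ if $n\equiv1\pmod3$. Then $\gcd(m,6)=1$, and maximality gives $n-t(m+6)<10$, that is, $a<10+6t$. Since $3\mid t$ we have $a\equiv n\pmod3$, so $(m,a)\equiv(2,0)$ or $(1,1)$ modulo $3$, and $m+a\equiv2\pmod3$ in both cases. Finally $m\ge(n-7q)/q\ge q^5$ for large $n$. Thus \eqref{eq:P} holds.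

From $n-7q\le tm\le n$ we get $t^2m^2\ge n^2(1-14q/n)$, $tm^2\le n^2/t$ and $\log m\ge\log n-\log q-1$. So \eqref{eq:count} gives
\[
\log N\ge\frac{n^2}3\Big(1-\frac{14q}n\Big)\Big(1-\frac{65}t\Big)(\log n-\log q-3)-\frac{3n^2}t-1 .
\]
The product of the two middle factors is at least $1-14q/n-65/t$, and $(14q/n+65/t)\log n=O(1)$ because $\log n\le q\le2\log n$. Also $\log q\le\log\log n+\log2$. Hence $\log N\ge\frac{n^2}3(\log n-\log\log n-C)$ for an absolute constant $C$, and the theorem holds with $c=e^{-C}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BKLO}
Barber, K\"uhn, Lo and Osthus, \emph{Edge-decompositions of graphs with high minimum degree}, Adv. Math. 288 (2016).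

\bibitem{Dross}
Dross, SIAM J. Discrete Math. 30 (2016).

\bibitem{tri}
\emph{Triangular embeddings of complete graphs (neighborly maps) with 12 and 13 vertices},
\texttt{https://math.vanderbilt.edu/ellingmn/paper/tricomp/a10.pdf}.

\bibitem{vLW}
van Lint and Wilson, \emph{A Course in Combinatorics}.

\end{thebibliography}
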